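\title{Local weak plurisubharmonic barriers imply hyperconvexity}

\begin{abstract}
We prove that a bounded domain in $\mathbb{C}^n$ is hyperconvex as soon as each of its boundary points admits a local weak plurisubharmonic barrier. The exhaustion function is the relative extremal function $u$ of a small open set. If the boundary values of $u$ were negative somewhere, we tilt them by a small strictly plurisubharmonic function and pass to a point where the tilted function is minimal; the local barrier at that one point then allows us to enlarge $u$, which contradicts extremality. The argument works on complex manifolds and tolerates an exceptional set of boundary points without barriers. Examples show the role of each hypothesis.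
\end{abstract}

\section{Barriers and hyperconvexity}\label{sec:intro}

We abbreviate ``plurisubharmonic'' to \emph{psh} and write $\operatorname{PSH}(D)$ for the psh functions on an open set $D$; the facts about them that we need are recalled in Section~\ref{sec:prelim}. The notation $D\Subset D'$ means that the closure of $D$ is a compact subset of $D'$, and a \emph{domain} is a connected open set.

A domain $\Omega\Subset\mathbb{C}^n$ is \emph{hyperconvex} if it has a negative psh exhaustion function: a function $\rho\in\operatorname{PSH}(\Omega)$ with $\rho<0$ and
\[
\{z\in\Omega:\rho(z)<c\}\Subset\Omega\qquad\text{for every }c<0 .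
\]
Since $\overline\Omega$ is compact, the last condition says exactly that $\rho(z)\to0$ as $z\to\zeta$ in $\Omega$, for every $\zeta\in\partial\Omega$. (By a theorem of Kerzman and Rosay, $\rho$ may equivalently be required to be continuous; we do not use this.) The definition asks for one function on all of $\Omega$ that detects all of $\partial\Omega$. The following notion asks for much less.

\begin{definition}\label{def:barrier}
A \emph{local weak barrier} at $y\in\partial\Omega$ is a function $b\in\operatorname{PSH}(\Omega\cap U)$, where $U$ is an open neighborhood of $y$, such that $b<0$ and $\lim_{z\to y}b(z)=0$. It is \emph{global} if $U\supset\Omega$.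
\end{definition}

A negative psh exhaustion function is a global weak barrier at every boundary point. The unit ball has the exhaustion function $|z|^2-1$. The punctured disc $\{0<|w|<1\}$ has no local weak barrier at $0$, by fact (P4) below, and so it is not hyperconvex. The question we answer is posed in \cite{source}:

\begin{quote}
\emph{If every boundary point of a domain $\Omega\Subset\mathbb{C}^n$ admits a local weak barrier, is $\Omega$ hyperconvex?}
\end{quote}

Two passages are needed: from many barriers to one function, and from local to global. The first is easy. Fix a nonempty open set $\omega\Subset\Omega$ and consider the \emph{relative extremal function}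
\begin{equation}\label{eq:extremal}
u=\sup_{f\in\mathcal F}f,\qquad \mathcal F=\{f\in\operatorname{PSH}(\Omega): f\le0\text{ on }\Omega,\ f\le-1\text{ on }\omega\}.
\end{equation}
It is psh and negative (Lemma~\ref{lem:extremal}). A global weak barrier $b$ at $y$ satisfies $b\le-c$ on the compact set $\overline\omega$ for some $c>0$; hence $b/c\in\mathcal F$, so $b/c\le u<0$ and $u(z)\to0$ as $z\to y$. Thus global weak barriers at all boundary points make $u$ an exhaustion function.

The second passage is easy under an extra assumption. Let $b$ be a local weak barrier at $y$, let $B$ be a ball centered at $y$ with $\overline B\subset U$, and suppose that $\sup_{\Omega\cap\partial B}b<0$. Then $Ab\le-1$ on $\Omega\cap\partial B$ for a large constant $A$, and the function equal to $\max(Ab,-1)$ on $\Omega\cap B$ and to $-1$ on $\Omega\setminus B$ is a global weak barrier at $y$, by the gluing fact (P3). But a weak barrier is not controlled at boundary points other than $y$: it may tend to $0$ where the sphere $\partial B$ meets $\partial\Omega$, and then no multiple of it lies below $-1$ on $\Omega\cap\partial B$. This is a real obstruction. In Example~\ref{ex:pointwise} a boundary point has a local weak barrier and no global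 one. One might therefore expect a counterexample to the question, and a positive answer has to use the barriers at all boundary points together. The answer is positive.

\begin{theorem}\label{thm:main}
Let $\Omega\Subset\mathbb{C}^n$ be a domain. The following are equivalent:
\begin{enumerate}
\item[(i)] $\Omega$ is hyperconvex;
\item[(ii)] every boundary point of $\Omega$ admits a global weak barrier;
\item[(iii)] every boundary point of $\Omega$ admits a local weak barrier.
\end{enumerate}
\end{theorem}

We obtain Theorem~\ref{thm:main} from a stronger statement, whose proof is hardly longer. It allows a complex manifold $X$ in place of $\mathbb{C}^n$, with the same definitions of hyperconvexity, barriers and the extremal function, and it allows a set $E$ of boundary points without barriers, provided that some negative psh function tends to $-\infty$ at these points. We say that a sequence in $\Omega$ \emph{tends to $\partial\Omega$} if it leaves every compact subset of $\Omega$.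

\begin{theorem}\label{thm:general}
Let $X$ be a complex manifold and $\Omega\Subset X$ a domain with $\partial\Omega\ne\emptyset$. Assume that
\begin{enumerate}
\item[(a)] there is a $C^2$ strictly psh function $\psi$ on a neighborhood of $\partial\Omega$;
\item[(b)] $E\subset\partial\Omega$ is such that every point of $\partial\Omega\setminus E$ admits a local weak barrier;
\item[(c)] $\varphi\in\operatorname{PSH}(\Omega)$ satisfies $\varphi<0$ and $\lim_{z\to\zeta}\varphi(z)=-\infty$ for every $\zeta\in E$.
\end{enumerate}
Let $\omega\Subset\Omega$ be open and nonempty, and let $u$ be the extremal function \eqref{eq:extremal}. Then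
\begin{equation}\label{eq:conclusion}
\liminf_{\Omega\ni z\to\zeta}\bigl(u(z)-\varepsilon\varphi(z)\bigr)\ge0\qquad\text{for all }\zeta\in\partial\Omega\text{ and }\varepsilon>0 .
\end{equation}
Consequently $u(z_j)\to0$ along every sequence $z_j$ that tends to $\partial\Omega$ and on which $\varphi$ is bounded below. In particular, $u$ is a global weak barrier at every $y\in\partial\Omega$ with $\liminf_{z\to y}\varphi(z)>-\infty$. If $E=\emptyset$ (take $\varphi\equiv-1$), then $\Omega$ is hyperconvex.
\end{theorem}

The proof studies the lower boundary values $v(\zeta)=\liminf_{z\to\zeta}u(z)$, which must be shown to vanish. It has two independent halves. In Section~\ref{sec:test} we show that a barrier at $y$ forces a comparison property on $v$: a nonpositive psh function that lies below $v$ where a small sphere about $y$ meets $\partial\Omega$ cannot exceed $v$ at $y$. In Section~\ref{sec:tilt} we show that a lower semicontinuous function on a compact set that is negative somewhere violates this property at a suitably chosen point. Section~\ref{sec:proofs} combines the two halves, and Section~\ref{sec:examples} contains the examples.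

\section{Plurisubharmonic functions and the extremal function}\label{sec:prelim}

A function $f$ from an open set $D\subset\mathbb{C}^n$ to $[-\infty,\infty)$ is \emph{psh} if it is upper semicontinuous (usc) and its restriction to every complex line is subharmonic; it is enough that for each $z\in D$ and $e\in\mathbb{C}^n$ the inequality $f(z)\le\frac1{2\pi}\int_0^{2\pi}f(z+te^{i\alpha}e)\,d\alpha$ holds for all small $t>0$. The notion is local and invariant under biholomorphic maps, so it makes sense on a complex manifold. We allow psh functions to be identically $-\infty$ on a component. This changes nothing in the theorems: a barrier $b$ may be replaced by $\max(b,-1)$, an exhaustion function is never identically $-\infty$, and \eqref{eq:conclusion} holds trivially for $\varphi\equiv-\infty$.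

Sums, positive multiples and maxima of two psh functions are psh. Real and imaginary parts of holomorphic functions are psh, and so is $\log|g|$ for holomorphic $g$. A $C^2$ function $f$ is psh if and only if its Levi matrix $(\partial^2f/\partial x_j\partial\bar x_k)$ in holomorphic coordinates $x$ is positive semidefinite at every point; it is \emph{strictly psh} if the matrix is positive definite at every point. A usc function on a nonempty compact set attains its maximum, and a lower semicontinuous (lsc) function with values in $(-\infty,+\infty]$ attains its minimum. We use four further facts.

\begin{enumerate}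
\item[(P1)] \emph{Maximum principle.} A psh function on a connected manifold that attains its maximum is constant. A function that is usc on a compact set $K\subset\mathbb{C}$ and subharmonic in the interior of $K$ is bounded by its maximum over $\partial K$.
\item[(P2)] \emph{Upper envelopes.} If $f$ is the supremum of a family of psh functions that is locally uniformly bounded above, then the usc regularization $f^*(z)=\max\bigl(f(z),\limsup_{z'\to z}f(z')\bigr)$ is psh.
\item[(P3)] \emph{Gluing.} Let $\Omega$, $B$, $V$ be open sets with $\overline B\subset V$, let $f\in\operatorname{PSH}(\Omega)$ and $s\in\operatorname{PSH}(\Omega\cap V)$, and suppose that $s\le f$ on $\Omega\cap\partial B$. Then the function $w$ equal to $\max(f,s)$ on $\Omega\cap B$ and to $f$ on $\Omega\setminus B$ is psh on $\Omega$. Indeed, only points $\zeta\in\Omega\cap\partial B$ need attention. Near such a point $f\le w\le\max(f,s)$ with equality throughout at $\zeta$; the upper bound shows that $w$ is usc at $\zeta$, and the lower bound gives the mean value inequality at $\zeta$.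
\item[(P4)] \emph{Punctures.} If $g$ is subharmonic and bounded above by $C$ on $\{0<|w|<2t\}$, then $g\le\max_{|w|=t}g$ on $\{0<|w|\le t\}$. Indeed, let $M\ge\max_{|w|=t}g$ be real and $\delta>0$. The function $g+\delta\log|w/t|$ is at most $M$ on $|w|=t$, and at most $C+\delta\log(\tau/t)\le M$ on $|w|=\tau$ for small $\tau$; apply (P1) on $\tau\le|w|\le t$ and let $\delta\to0$. Applied to $g(1/w)$, this shows that a subharmonic function on $\mathbb{C}$ that is bounded above attains its maximum on the closed unit disc, and so is constant by (P1).
\end{enumerate}

From now on, up to the end of Section~\ref{sec:test}, $X$ is a complex manifold, $\Omega\Subset X$ is a domain with $\partial\Omega\neq\emptyset$, $\omega\Subset\Omega$ is open and nonempty, and $u$, $\mathcal F$ are as in \eqref{eq:extremal}.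

\begin{lemma}\label{lem:extremal}
The function $u$ is the largest element of $\mathcal F$. In particular it is psh, and $-1\le u<0$ on $\Omega$.
\end{lemma}

\begin{proof}
By (P2), $u^*$ is psh, and $u^*\le0$. Since $\omega$ is open and $u\le-1$ on $\omega$, also $u^*\le-1$ on $\omega$. Hence $u^*\in\mathcal F$, so $u^*\le u$, and $u=u^*\in\mathcal F$. The constant $-1$ belongs to $\mathcal F$, so $u\ge-1$. If $u$ vanished at a point of the connected set $\Omega$, it would be identically $0$ by (P1), whereas $u=-1$ on $\omega$.
\end{proof}

To deal with the exceptional set $E$ we measure the boundary values of $u$ against a \emph{weight}, a function $\theta\in\operatorname{PSH}(\Omega)$ with $\theta\le0$. Put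
\begin{equation}\label{eq:G}
G_\theta(\zeta)=\liminf_{\Omega\ni z\to\zeta}\bigl(u(z)-\theta(z)\bigr),\qquad\zeta\in\partial\Omega,
\end{equation}
where $u-\theta=+\infty$ at points with $\theta=-\infty$. Since $u\ge-1$ and $-\theta\ge0$, the values lie in $[-1,+\infty]$. For $\theta=0$ we recover $v=G_0$, with values in $[-1,0]$; a reader interested only in the case $E=\emptyset$ may keep this case in mind. The function $G_\theta$ is lsc on the compact set $\partial\Omega$: if $G_\theta(\zeta)>t'>t$, then $u-\theta>t'$ on $\Omega\cap W$ for some open $W\ni\zeta$, and therefore $G_\theta\ge t'>t$ on $\partial\Omega\cap W$.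

\section{What one local barrier gives}\label{sec:test}

A lower bound for $u$ near $y$ comes from a competitor in $\mathcal F$, and by (P3) a competitor can be built from any nonpositive psh function on $\Omega\cap\overline B$ that lies below $u$ on $\Omega\cap\partial B$. The multiple $Ab$ of the barrier lies below $u$ on any compact part of $\Omega\cap\partial B$, but, as we saw in Section~\ref{sec:intro}, not necessarily near $\partial\Omega\cap\partial B$. So we add a second function $h$, whose task is to lie below $u$ near $\partial\Omega\cap\partial B$. Since both $h$ and $Ab$ are nonpositive, their sum lies below each of them, and at $y$ the barrier term disappears.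

\begin{lemma}[Comparison at a barrier point]\label{lem:test}
Let $\theta$ be a weight and $G=G_\theta$. Let $b\in\operatorname{PSH}(\Omega\cap U)$ be a local weak barrier at $y\in\partial\Omega$, and let $B$ be an open neighborhood of $y$ such that $\overline B$ is compact, $\overline B\subset U$ and $B\cap\omega=\emptyset$. Let $h$ be a continuous psh function on a neighborhood of $\overline B$ such that
\[
h\le0\ \text{ on }\overline B,\qquad h<G\ \text{ on }S:=\partial\Omega\cap\partial B .
\]
Then $h(y)\le G(y)$.
\end{lemma}

\begin{proof}
Let $V\subset U$ be an open neighborhood of $\overline B$ on which $h$ is defined.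

\emph{Near $S$.} Let $\zeta\in S$ and choose $t$ with $h(\zeta)<t<G(\zeta)$. By the continuity of $h$ and the definition of $G$, there is an open $N_\zeta\subset V$ containing $\zeta$ with $h<t$ on $N_\zeta$ and $u-\theta>t$ on $\Omega\cap N_\zeta$. Let $N$ be the union of the sets $N_\zeta$. Then $N\supset S$ is open and
\begin{equation}\label{eq:nearS}
\theta+h<u\quad\text{on }\Omega\cap N ,
\end{equation}
also where $\theta=-\infty$, because $u\ge-1$.

\emph{Away from $S$.} The set $Q=(\overline\Omega\cap\partial B)\setminus N$ is compact. It does not meet $\partial\Omega$, since $\partial\Omega\cap\partial B=S\subset N$; hence $Q\subset\Omega\cap U$. The function $b$ is usc and negative there, so its maximum over $Q$ is negative if $Q\ne\emptyset$, and there is $A>0$ with $Ab\le-1$ on $Q$.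

\emph{The competitor.} Put $s=\theta+h+Ab\in\operatorname{PSH}(\Omega\cap V)$. On $\Omega\cap\overline B$ all three terms are nonpositive. Therefore $s\le Ab\le-1\le u$ on $Q$, and $s\le\theta+h<u$ on $\Omega\cap\partial B\cap N$ by \eqref{eq:nearS}. These two sets cover $\Omega\cap\partial B$, so by (P3) the function
\[
w=\begin{cases}\max(u,s)&\text{on }\Omega\cap B,\\ u&\text{on }\Omega\setminus B\end{cases}
\]
is psh on $\Omega$. We have $w\le0$ because $s\le0$ on $\Omega\cap B$, and $w=u\le-1$ on $\omega$ because $B\cap\omega=\emptyset$. Thus $w\in\mathcal F$, so $w\le u$, and $s\le u$ on $\Omega\cap B$. This gives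
\[
u-\theta\ge h+Ab\quad\text{on }\Omega\cap B,
\]
trivially so where $\theta=-\infty$. As $z\to y$ the right side tends to $h(y)$, and therefore $G(y)\ge h(y)$.
\end{proof}

The strict inequality $h<G$ on $S$ is what allows us to pass from boundary values on $S$ to the values of $u$ in a full neighborhood $N$, and so to leave a compact remainder $Q$. The weight costs nothing, because adding $\theta$ keeps the competitor psh and nonpositive.

\section{Choosing the boundary point}\label{sec:tilt}

Take for the moment $X=\mathbb{C}^n$ and $\theta=0$, assume that all boundary points have local weak barriers, and suppose that $v\not\equiv0$. We look for a point $y$ and a test function $h$ that contradict Lemma~\ref{lem:test}.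

\subsection*{Constant test functions}
Let $-a<0$ be the minimum of $v$ and let $K_a=\{v=-a\}$, a compact set. If $y\in K_a$ and some small sphere $\partial B$ about $y$ misses $K_a$, then $v$ is bounded below on $S$ by a number larger than $-a$, and the constant $h=-a+\eta$ with small $\eta>0$ gives a contradiction. This fails when every small sphere about $y$ meets $K_a$. At some points no test function on a ball can succeed: if $K_a$ contains a disc $\{y+\lambda e:|\lambda|\le r\}$ with $|e|=1$, and $B$ is the ball of radius $r$ about $y$, then the boundary circle of the disc lies in $S$, and $h<-a$ on this circle implies $h(y)<-a$ by (P1). So the point $y$ must be chosen with care.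

\subsection*{A model case}
Suppose that $n=2$, that $v=-a$ on the disc $K_a=\{0\}\times\{|w|\le1\}\subset\partial\Omega$, and that $v=0$ on the rest of $\partial\Omega$. We leave the center of the disc and go to a point of its edge, $y=(0,1)$. Let $B$ be the ball of radius $r<a/3$ about $y$, small enough for Lemma~\ref{lem:test}, and let
\[
\ell(z,w)=2\operatorname{Re}(w-1)=|w|^2-1-|w-1|^2,\qquad h=-a+\tfrac12r^2+\ell .
\]
The function $h$ is the real part of a holomorphic function. On $\overline B$ we have $\ell\le2r$, so $h\le-a+3r<0$; in particular $h<0=v$ on $S\setminus K_a$. On $S\cap K_a$ we have $|w|\le1$ and $|w-1|=r$, so $\ell\le-r^2$ and $h\le-a-\frac12r^2<v$. But $h(y)=-a+\frac12r^2>v(y)$, which contradicts Lemma~\ref{lem:test}.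

The computation used only that $y$ is a point of $K_a$ farthest from the origin, together with the identity
\begin{equation}\label{eq:split}
|\zeta|^2-|y|^2=2\operatorname{Re}\langle\zeta-y,y\rangle+|\zeta-y|^2 ,
\end{equation}
which splits $|\zeta|^2-|y|^2$ into a psh part, absorbed in $h$, and a positive part, which supplies the strict inequality on the sphere. When $v$ takes intermediate values, points outside $K_a$ where $v$ is close to $-a$ must be controlled as well. The right substitute for the farthest point is a minimum point of $v-\sigma|\cdot|^2$ with small $\sigma>0$. For a two-valued $v$ as above the two notions agree: if $|\zeta|\le R$ on $\partial\Omega$ and $\sigma R^2<a$, then the tilted function is at most $-a$ on $K_a$ and larger than $-a$ off $K_a$, so its minimum points are the points of $K_a$ of largest norm.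

\subsection*{The general case}
On a manifold $|\cdot|^2$ is replaced by a strictly psh function $\psi$. The statement concerns only lsc functions on compact sets.

\begin{proposition}[Tilting]\label{prop:tilt}
Let $K$ be a compact subset of a complex manifold $X$, let $\psi$ be a $C^2$ strictly psh function on a neighborhood of $K$, and let $G:K\to[-1,+\infty]$ be an lsc function that is negative at some point. Then there is $y\in K$ with $G(y)<0$ and the following property. For every neighborhood $W$ of $y$ there are an open neighborhood $B$ of $y$ with compact closure $\overline B\subset W$ and a continuous psh function $h$ on a neighborhood of $\overline B$ such that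
\[
h<0\ \text{ on }\overline B,\qquad h<G\ \text{ on }K\cap\partial B,\qquad h(y)>G(y).
\]
\end{proposition}

\begin{proof}
\emph{The point.} Let $G(y_0)=-m<0$. Choose $\sigma>0$ with $2\sigma\max_K|\psi|\le m/2$, and let $y$ be a minimum point of the lsc function $G-\sigma\psi$ on $K$. Comparing with $y_0$ gives
\[
G(y)\le G(y_0)+\sigma\bigl(\psi(y)-\psi(y_0)\bigr)\le-m+\tfrac m2<0 .
\]
Put $a=-G(y)>0$. The minimality of $y$ says that
\begin{equation}\label{eq:min}
G(\zeta)\ge-a+\sigma\bigl(\psi(\zeta)-\psi(y)\bigr)\qquad\text{for all }\zeta\in K .
\end{equation}
The right side is psh and touches $G$ from below at $y$, but the inequality need not be strict anywhere. Strict plurisubharmonicity leaves room to bend it down.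

\emph{The splitting.} Let $x=(x_1,\dots,x_n)$ be holomorphic coordinates near $y$ with $x(y)=0$. The Levi matrix of $\psi$ is continuous and positive definite at $y$, so its eigenvalues are at least some $\kappa>0$ on an open neighborhood $V$ of $y$. The Levi matrix of $|x|^2$ is the identity. Hence
\[
p=\sigma\bigl(\psi-\psi(y)-\kappa|x|^2\bigr)
\]
is psh on $V$; it is continuous, and $p(y)=0$. (For $X=\mathbb{C}^n$, $\psi=|z|^2$ and $x=z-y$ one can take $\kappa=1$, and then $p(z)=2\sigma\operatorname{Re}\langle z-y,y\rangle$ by \eqref{eq:split}.) In these terms \eqref{eq:min} reads
\begin{equation}\label{eq:min2}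
G(\zeta)\ge-a+p(\zeta)+\sigma\kappa|x(\zeta)|^2\qquad\text{for all }\zeta\in K\cap V .
\end{equation}

\emph{The test function.} Given $W$, choose $r>0$ so small that the closed coordinate ball $\{|x|\le r\}$ is a compact subset of $V\cap W$ on which $p\le a/4$. Let $B=\{|x|<r\}$, so that $|x|=r$ on $\partial B$, and put
\[
\eta=\min\bigl(a/4,\ \sigma\kappa r^2/2\bigr)>0,\qquad h=-a+p+\eta .
\]
Then $h$ is continuous and psh on $V$, and $h\le-a+a/4+a/4<0$ on $\overline B$. For $\zeta\in K\cap\partial B$, \eqref{eq:min2} gives $G(\zeta)\ge-a+p(\zeta)+\sigma\kappa r^2>h(\zeta)$, since $\eta<\sigma\kappa r^2$. Finally $h(y)=-a+\eta>G(y)$.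
\end{proof}

The smallness of $\sigma$ serves only to keep $G(y)$ negative. This in turn leaves room for $h<0$, without which the glued function in Lemma~\ref{lem:test} would not be a competitor.

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Fix $\varepsilon>0$, take the weight $\theta=\varepsilon\varphi$, and let $G=G_\theta$ be as in \eqref{eq:G}. It is an lsc function from $\partial\Omega$ to $[-1,+\infty]$, and $G=+\infty$ on $E$ by (c), since $u\ge-1$. We must show that $G\ge0$. Suppose not. By (a), Proposition~\ref{prop:tilt} applies with $K=\partial\Omega$ and gives a point $y$ with $G(y)<0$. Then $y\notin E$, so by (b) there is a local weak barrier $b\in\operatorname{PSH}(\Omega\cap U)$ at $y$. The set $W=U\setminus\overline\omega$ is a neighborhood of $y$, because $\overline\omega$ is a compact subset of $\Omega$. The set $B$ and the function $h$ that the proposition provides for this $W$ satisfy the hypotheses of Lemma~\ref{lem:test}, so $h(y)\le G(y)$. This contradicts $h(y)>G(y)$ and proves \eqref{eq:conclusion}.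

Now let $z_j$ tend to $\partial\Omega$ with $\varphi(z_j)\ge-C$. Every subsequence has a further subsequence that converges in the compact set $\overline\Omega$, necessarily to a point $\zeta\in\partial\Omega$. Along it, write $u=(u-\varepsilon\varphi)+\varepsilon\varphi$; then \eqref{eq:conclusion} gives $\liminf u(z_j)\ge-\varepsilon C$ for every $\varepsilon>0$. Since $u<0$, we get $u(z_j)\to0$ along the further subsequence, and hence along the whole sequence. If $\liminf_{z\to y}\varphi(z)>-\infty$, then $\varphi$ is bounded below on $\Omega$ near $y$, so $u(z)\to0$ as $z\to y$, and the negative psh function $u$ is a global weak barrier at $y$. If $E=\emptyset$, then $\varphi\equiv-1$ satisfies (c), and $u(z)\to0$ at every boundary point. For $c<0$ the closure of $\{u<c\}$ in the compact set $\overline\Omega$ then contains no point of $\partial\Omega$, so $u$ is a negative psh exhaustion function.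
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(i)$\Rightarrow$(ii): if $\rho$ is a negative psh exhaustion function, then for each $c<0$ we have $c\le\rho<0$ outside a compact subset of $\Omega$, so $\rho$ is a global weak barrier at every boundary point. (ii)$\Rightarrow$(iii): a global weak barrier is a local one. (iii)$\Rightarrow$(i): apply Theorem~\ref{thm:general} with $X=\mathbb{C}^n$, $\psi=|z|^2$, $E=\emptyset$ and $\varphi\equiv-1$.
\end{proof}

\section{The role of the hypotheses}\label{sec:examples}

The proof uses a barrier at a single point $y$, but this point is produced by a minimization over the whole boundary and cannot be prescribed. The first two examples show that this is in the nature of the problem; the third concerns the compactness of $\partial\Omega$ and the function $\psi$, which are both used in Proposition~\ref{prop:tilt}. We write $\mathbb D$ for the unit disc in $\mathbb{C}$.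

\begin{example}[Barriers cannot be omitted at even one point]\label{ex:hartogs}
Let $\Omega=\{(z,w)\in\mathbb{C}^2:|z|<|w|<1\}$ be the Hartogs triangle. A boundary point satisfies $|z|=|w|$ or $|w|=1$. The function $\log|z/w|$ is a global weak barrier at the points with $|z|=|w|\ne0$, and $\log|w|$ is one at the points with $|w|=1$. So every boundary point except $0$ has a global weak barrier. But $\Omega$ is not hyperconvex. If $\rho\in\operatorname{PSH}(\Omega)$ is negative, then $g(w)=\rho(0,w)$ is negative and subharmonic on $0<|w|<1$, and (P4) gives $g\le\max_{|w|=1/2}g<0$ on $0<|w|\le1/2$. Hence $\rho$ does not tend to $0$ at the boundary point $0$.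

Theorem~\ref{thm:general} applies with $E=\{0\}$ and $\varphi=\log|w|$. Every boundary point other than $0$ has $w\neq0$, so $\varphi$ is bounded below near it, and the theorem gives $u\to0$ at all boundary points except $0$.
\end{example}

\begin{example}[The statement is not true point by point]\label{ex:pointwise}
Let
\[
\Omega=\mathbb D^2\setminus L,\qquad L=\{(x,w):x\in[0,\tfrac12],\ |w|\le\tfrac12\},\qquad y=(0,0).
\]
The set $L$ is compact with empty interior, so $\Omega$ is open and $\partial\Omega=\partial(\mathbb D^2)\cup L$. To see that $\Omega$ is connected, note that $(\mathbb D\setminus[0,\frac12])\times\mathbb D$ is connected, and that any other point $(x,w)$ of $\Omega$ has $|w|>\frac12$, so that it is joined to this set inside $\mathbb D\times\{w\}\subset\Omega$.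

If $(z,w)\in\Omega$ has norm less than $\frac14$, then $|w|<\frac12$ forces $z\notin[0,\frac12]$, and $|z|<\frac14$ then gives $z\notin[0,\infty)$. On $\mathbb{C}\setminus[0,\infty)$ there is a holomorphic branch of $\sqrt z$ with $\operatorname{Im}\sqrt z>0$. Hence $b(z,w)=-\operatorname{Im}\sqrt z$ is a local weak barrier at $y$.

There is no global one. Let $f\in\operatorname{PSH}(\Omega)$ be negative, and let $M<0$ be its maximum on the compact set $\{|z|\le\frac14,\ |w|=\frac34\}\subset\Omega$. For $j\ge4$ the disc $\{-1/j\}\times\{|w|\le\frac34\}$ lies in $\Omega$ and its boundary circle lies in that compact set, so $f(-1/j,0)\le M$ by (P1). Thus $f$ does not tend to $0$ at $y$.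

This is the situation of Section~\ref{sec:tilt}: $y$ is the center of the disc $\{0\}\times\{|w|\le\frac12\}\subset\partial\Omega$, and $b$ tends to $0$ at every point of this disc in the ball of radius $\frac14$ about $y$. We can also locate the missing barriers. At points of $\partial(\mathbb D^2)$ one of $\log|z|$, $\log|w|$ is a barrier. At a point $(x,w)\in L$ with $|w|<\frac12$ a local weak barrier is $-\operatorname{Im}\sqrt z$ if $x=0$; it is $-|\operatorname{Im}z|$ if $0<x<\frac12$, since near such a point $\operatorname{Im}z\neq0$ on $\Omega$; and it is $-\operatorname{Re}\sqrt{z-\frac12}$, with the principal branch, if $x=\frac12$. Since $\Omega$ is not hyperconvex, Theorem~\ref{thm:main} shows that some point of $L$ with $|w|=\frac12$ has no local weak barrier.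
\end{example}

\begin{example}[Compactness and the function $\psi$]\label{ex:hopf}
The unbounded domain $\mathbb D\times\mathbb{C}$ has the global weak barrier $\log|z|$ at every boundary point. By (P4), a negative psh function on it is constant on each line $\{z\}\times\mathbb{C}$, so its nonempty sublevel sets are not relatively compact. Thus boundedness cannot be dropped from Theorem~\ref{thm:main}.

Hypothesis (a) of Theorem~\ref{thm:general} cannot be dropped either. Let $X$ be the quotient of $\mathbb{C}^2\setminus\{0\}$ by the group generated by $(z,w)\mapsto(2z,2w)$. The projection $\pi$ is a covering and a local biholomorphism, and $X$ is compact, being the image of the shell $\{1\le|(z,w)|\le2\}$. Let $\Omega=\pi(H\times\mathbb{C})$, where $H$ is the upper half-plane. The set $H\times\mathbb{C}$ is invariant under the group, so $\pi^{-1}(\Omega)=H\times\mathbb{C}$ and $\partial\Omega=\pi(\{\operatorname{Im}z=0\})$. Composing $-\operatorname{Im}z$ with a local inverse of $\pi$ gives a local weak barrier at each boundary point. Now let $f\in\operatorname{PSH}(\Omega)$ be negative and $F=f\circ\pi$. By (P4), $F$ is constant on each line $\{z\}\times\mathbb{C}$, and it is invariant under the group, so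
\[
F(2^{-k}i,1)=F(2^{-k}i,0)=F(i,0)<0\qquad\text{for all }k\ge1 .
\]
The points $\pi(2^{-k}i,1)$ converge to $\pi(0,1)\in\partial\Omega$, so $f$ does not tend to $0$ there, and $\Omega$ is not hyperconvex. One sees directly that no $\psi$ exists: $\partial\Omega$ contains the compact connected curve $\pi(\{0\}\times(\mathbb{C}\setminus\{0\}))$, on which a psh function is constant by (P1), while the restriction of a strictly psh function to it is strictly subharmonic.
\end{example}

\begin{thebibliography}{1}

\bibitem{source}
\emph{The complex Monge-Amp\`ere operator in pluripotential theory},
\texttt{https://typeset.io/pdf/the-metric-geometry-of-singularity-types-4fenoqfbvg.pdf}.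

\end{thebibliography}
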